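\title{Characters of the symmetric group on permutations without short cycles}

\begin{abstract}
Let $\chi_\lambda$ be an irreducible character of $S_n$ and $d_\lambda$ its dimension. We prove that for every $r\ge 2$ there is a constant $c_r$ such that $|\chi_\lambda(\sigma)|\le c_r(1+m)^{\frac{r-1}{2r}}d_\lambda^{1/r}$ for every permutation $\sigma$ all of whose cycles have length at least $r$, where $m$ is the number of cycles of length exactly $r$. For $r=2$ this proves the conjectured bound $|\chi_\lambda(\sigma)|\le c\,n^{1/4}\sqrt{d_\lambda}$ for permutations without fixed points, and rectangular diagrams show that the exponent $1/4$ is optimal. The proof removes the cycles longer than $r$ by the Murnaghan--Nakayama rule, shows that this costs only a constant factor, and applies the theorem of Fomin and Lulov to the $r$-cycles that remain.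
\end{abstract}

\section{Introduction}\label{sec:intro}

For a partition $\lambda$ of $n$ (written $\lambda\vdash n$) let $\chi_\lambda$ be the irreducible character of the symmetric group $S_n$ indexed by $\lambda$, and let $d_\lambda=\chi_\lambda(\mathrm{id})$ be its dimension. For $\mu\vdash n$ let $[\mu]$ be the conjugacy class of permutations of cycle type $\mu$ and $\chi_\lambda([\mu])$ the value of $\chi_\lambda$ on it; $[r^a]$ is the class of products of $a$ disjoint $r$-cycles in $S_{ra}$. The following conjecture is posed in \cite{RM}.

\begin{quote}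
\textbf{Conjecture.} There is a universal constant $c$ such that for all $n$, all $\lambda\vdash n$ and all $\mu\vdash n$ whose parts are all at least $2$,
\[|\chi_\lambda([\mu])|\le c\,n^{1/4}\sqrt{d_\lambda}.\]
\end{quote}

The condition on $\mu$ says that the permutations in $[\mu]$ have no fixed points. The conjecture is known to hold for $\mu=[r^{n/r}]$ with $r\ge2$. We prove it in general.

A character value is the trace of a unitary $d_\lambda\times d_\lambda$ matrix, so $|\chi_\lambda([\mu])|\le d_\lambda$, with equality at the identity. The conjecture asks how much is gained when the permutation moves every point. Let $f$ be the number of fixed points and $m_2$ the number of $2$-cycles. Decomposing the actions of $S_n$ on points and on $2$-element subsets gives, for $n\ge4$,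
\[\chi_{(n-1,1)}=f-1,\quad d_{(n-1,1)}=n-1,\qquad \chi_{(n-2,2)}=\binom f2+m_2-f,\quad d_{(n-2,2)}=\frac{n(n-3)}2 .\]
The first formula shows that a restriction on fixed points is needed: for $f\ge n/2$ the value $f-1$ is much larger than $n^{1/4}\sqrt{n-1}$. The second shows where the square root comes from: on $[2^{n/2}]$ the character equals $n/2$, which has the order of $\sqrt{d_{(n-2,2)}}$.

The same phenomenon occurs for every cycle length. Let $n=ra$ and suppose that $|\chi_\lambda([r^a])|\le A\,d_\lambda^{\theta}$ for all $\lambda\vdash n$. The sum $\sum_\lambda\chi_\lambda([r^a])^2$ is the order $r^aa!$ of the centralizer, and $r^aa!\ge (n!)^{1/r}$ because each of the factors $r(j-1)+1,\dots,rj$ of $n!$ is at most $rj$. There are at most $2^n$ partitions of $n$, and $d_\lambda^2\le n!$. Hence $(n!)^{1/r}\le 2^nA^2(n!)^\theta$, so that $\theta<1/r$ forces $A$ to grow faster than exponentially in $n$. The natural scale on $[r^a]$ is therefore $d_\lambda^{1/r}$, and the theorem of Fomin and Lulov \cite{FL}, recalled in Section~\ref{sec:background}, says that $|\chi_\lambda([r^a])|$ is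 at most a constant times $n^{\frac{r-1}{2r}}d_\lambda^{1/r}$. Longer cycles have a smaller scale; on an $n$-cycle, $|\chi_\lambda|\le1$. One is led to guess that the bound for $[r^a]$ persists when some cycles are longer than $r$, and that only the cycles of length exactly $r$ contribute to the polynomial factor. This is our main result. Let $m_r(\mu)$ be the number of parts of $\mu$ equal to $r$.

\begin{theorem}\label{thm:main}
For every integer $r\ge2$ there is a constant $c_r$ such that for all $n\ge1$, all $\lambda\vdash n$ and all $\mu\vdash n$ whose parts are all at least $r$,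
\[|\chi_\lambda([\mu])|\le c_r\,(1+m_r(\mu))^{\frac{r-1}{2r}}\,d_\lambda^{1/r}\le 2c_r\,n^{\frac{r-1}{2r}}\,d_\lambda^{1/r}.\]
In particular, if $\mu$ has no part equal to $1$, then $|\chi_\lambda([\mu])|\le c_2(1+m_2(\mu))^{1/4}\sqrt{d_\lambda}\le 2c_2\,n^{1/4}\sqrt{d_\lambda}$, and the conjecture holds.
\end{theorem}

The power of $n$ cannot be lowered.

\begin{theorem}\label{thm:sharp}
Let $r\ge2$. There is a constant $C_r>0$ such that, as $n\to\infty$ through multiples of $r^2$, the rectangle $\lambda=((n/r)^r)$ with $r$ rows of length $n/r$ satisfies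
\[|\chi_\lambda([r^{n/r}])|\sim C_r\,n^{\frac{r-1}{2r}}\,d_\lambda^{1/r}.\]
In particular, the exponent $1/4$ of $n$ in the conjecture is optimal.
\end{theorem}

When all cycle lengths are multiples of $r$, the class $[\mu]$ can be compared with $[r^{n/r}]$ directly.

\begin{proposition}\label{prop:divisible}
Let $r\ge2$ and $\lambda,\mu\vdash n$. If all parts of $\mu$ are divisible by $r$, then
\[|\chi_\lambda([\mu])|\le|\chi_\lambda([r^{n/r}])|\le\frac{(n/r)!\,r^{n/r}}{(n!)^{1/r}}\,d_\lambda^{1/r}.\]
\end{proposition}

For $r=2$ this settles the conjecture when all cycles are even. No such comparison is available in general (for odd $n$ the class $[2^{n/2}]$ does not exist), and the proof of Theorem~\ref{thm:main} takes another route. We expand $\chi_\lambda([\mu])$ by the Murnaghan--Nakayama rule along the parts larger than $r$, discard all signs, and apply the Fomin--Lulov bound to each term. What remains is a sum of terms $d_\nu^{1/r}$ over all ways of peeling ribbons of sizes larger than $r$ off $\lambda$, and the heart of the paper is that this sum is at most a constant times $d_\lambda^{1/r}$,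 however many ribbons are removed. Section~\ref{sec:reduction} contains this reduction, two examples worked by hand, and the plan of the proof, which occupies Sections~\ref{sec:onebox}--\ref{sec:end}. Theorem~\ref{thm:sharp} and Proposition~\ref{prop:divisible} are proved in Section~\ref{sec:divisible}, which uses only Section~\ref{sec:background}.

\section{Diagrams, ribbons and beads}\label{sec:background}

\subsection*{Diagrams and corner probabilities}
We identify $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ with its diagram, the set of boxes $(i,j)$ with $1\le j\le\lambda_i$; row $1$ is on top. The number of nonzero rows is $\ell(\lambda)$, the number of boxes is $|\lambda|$, and the conjugate $\lambda'$ is the reflected diagram, so that $\lambda'_j$ is the length of column $j$. The \emph{content} of $b=(i,j)$ is $c(b)=j-i$. A \emph{corner} of $\lambda$ is a box whose removal leaves a diagram. For $\nu\subset\lambda$, the skew shape $\lambda/\nu$ is the set of boxes of $\lambda$ not in $\nu$, and a \emph{standard filling} of it is a numbering of its boxes by $1,2,\dots,|\lambda/\nu|$ that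 increases along rows and down columns. Their number is $f^{\lambda/\nu}\ge1$. The dimension $d_\lambda$ is the number of standard fillings of $\lambda$ itself, with $d_\emptyset=1$. Thus $d_{\lambda'}=d_\lambda$. A filling of $\nu$ followed by a filling of $\lambda/\nu$ is a filling of $\lambda$, so
\begin{equation}\label{eq:monotone}
d_\lambda\ge f^{\lambda/\nu}d_\nu\ge d_\nu\qquad(\nu\subset\lambda).
\end{equation}
For a corner $u$ of $\lambda\vdash n$ put
\[p_\lambda(u)=\frac{d_{\lambda\setminus u}}{d_\lambda}.\]
This is the probability that a uniformly random standard filling of $\lambda$ has the entry $n$ in $u$; hence $\sum_up_\lambda(u)=1$. If $\nu\subset\lambda$, the boxes of $\lambda/\nu$ can be removed one at a time, in an order $b_1,\dots,b_S$ such that $b_{t+1}$ is a corner of $\kappa_t=\lambda\setminus\{b_1,\dots,b_t\}$, and for any such order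
\begin{equation}\label{eq:chain}
\frac{d_\nu}{d_\lambda}=\prod_{t=0}^{S-1}p_{\kappa_t}(b_{t+1}).
\end{equation}

\subsection*{Two formulas for the dimension}
The hook length of $(i,j)\in\lambda$ is $\lambda_i-j+\lambda_j'-i+1$, and the hook length formula says that $d_\lambda$ is $n!$ divided by the product of all hook lengths. For the second formula fix any $\ell\ge\ell(\lambda)$ and put $\xi_i=\lambda_i+\ell-i$ for $1\le i\le\ell$. Then $\xi_1>\dots>\xi_\ell\ge0$, and
\begin{equation}\label{eq:beads}
d_\lambda=n!\,\frac{\prod_{i<j}(\xi_i-\xi_j)}{\prod_i\xi_i!}.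
\end{equation}
We picture the $\xi_i$ as $\ell$ \emph{beads} on the positions $0,1,2,\dots$; the bead at $\xi_i$ has \emph{rank} $i$. Sets of $\ell$ beads correspond bijectively to partitions with at most $\ell$ rows, and $\{0,\dots,\ell-1\}$ corresponds to $\emptyset$.

\subsection*{Ribbons}
A \emph{ribbon} (rim hook) is a nonempty skew shape that is connected through shared edges and contains no $2\times2$ square. An \emph{$s$-ribbon of $\lambda$} is a ribbon $h=\lambda/\nu$ with $s$ boxes; we write $\nu=\lambda\setminus h$. Its height $\mathrm{ht}(h)$ is the number of rows it meets, minus one. We use two descriptions.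

\emph{By contents.} Each box $(i,j)$ of $h$ is the last box of $\lambda$ on its diagonal: if $(i+1,j+1)$ were in $\lambda$, the four boxes $(i,j)$, $(i,j+1)$, $(i+1,j)$, $(i+1,j+1)$ would lie in $\lambda$ and outside $\nu$. So the $s$ boxes have distinct contents, these form an interval of integers because $h$ is connected, and the interval determines $h$. Consequently \emph{at most $s$ of the $s$-ribbons of $\lambda$ contain a given box.}

\emph{By beads.} Rows $t$ and $t+1$ of $\lambda/\nu$ share the columns $\nu_t+1,\dots,\lambda_{t+1}$. So $\lambda/\nu$ is a ribbon occupying the rows $i,\dots,j$ exactly when $\nu_t=\lambda_{t+1}-1$ for $i\le t<j$, $\nu_j<\lambda_j$, and $\nu_t=\lambda_t$ for all other $t$. For the beads $\eta_t$ of $\nu$ this reads $\eta_t=\xi_{t+1}$ for $i\le t<j$, $\eta_j<\xi_j$, and $\eta_t=\xi_t$ otherwise: the bead at $\xi_i$ has moved to the position $\eta_j$, which is $\xi_i-s$ because the sum of the positions drops by $s$. Therefore \emph{removing an $s$-ribbon means moving one bead from $x$ to an empty position $x-s\ge0$; the ribbon occupies the rows from the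 rank of the bead before the move to its rank after the move, and its height is the number of beads jumped over} (Figure~\ref{fig:beads}). In particular, for each $i$ at most one $s$-ribbon of $\lambda$ has top row $i$, and $\lambda$ has at most $|\lambda|$ ribbons of size $s$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\foreach \x/\y in {3/1,4/1,5/1,3/2,3/3} \fill[gray!35] (\x-1,1-\y) rectangle (\x,-\y);
\foreach \m/\y in {5/1,3/2,3/3,1/4} \foreach \x in {1,...,\m} \draw (\x-1,1-\y) rectangle (\x,-\y);
\foreach \p in {0,...,8} {\draw (8+\p,-2.5) circle (0.25); \node at (8+\p,-3.3) {\small $\p$};}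
\foreach \p in {1,4,5,8} \fill (8+\p,-2.5) circle (0.25);
\draw[->,thick] (16,-2.1) to[bend right=40] (11,-2.1);
\end{tikzpicture}
\caption{A $5$-ribbon (shaded) of $\lambda=(5,3,3,1)$. With $\ell=4$ the beads are at $8,5,4,1$. Removing the ribbon moves the bead at $8$ (rank $1$) to $3$ (rank $3$) over two beads; the ribbon occupies rows $1$ to $3$, has height $2$, and leaves $(2,2,2,1)$.}\label{fig:beads}
\end{figure}

Conjugation preserves dimensions and ribbons, exchanges rows and columns, and changes the sign of contents. ``By conjugation'' refers to this symmetry.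

\subsection*{Character values}
The Murnaghan--Nakayama rule says: if $s$ is any part of $\mu$ and $\mu^-$ is $\mu$ with one part $s$ deleted, then
\begin{equation}\label{eq:MN}
\chi_\lambda([\mu])=\sum_{h}(-1)^{\mathrm{ht}(h)}\chi_{\lambda\setminus h}([\mu^-]),
\end{equation}
the sum running over the $s$-ribbons $h$ of $\lambda$, with $\chi_\emptyset=1$. The parts of $\mu$ may be removed in any prescribed order. The one result beyond textbook facts that we use is the following.

\begin{theorem}[Fomin and Lulov \cite{FL}]\label{thm:FL}
For $\nu\vdash ra$,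
\[|\chi_\nu([r^a])|\le\frac{a!\,r^a}{((ra)!)^{1/r}}\,d_\nu^{1/r}.\]
\end{theorem}

By Stirling's formula the prefactor is asymptotic to $(2\pi a)^{1/2}(2\pi ra)^{-1/(2r)}$ as $a\to\infty$, and it equals $1$ for $a=0$. So there is a constant $C'_r$ with
\begin{equation}\label{eq:prefactor}
\frac{a!\,r^a}{((ra)!)^{1/r}}\le C'_r\,(1+a)^{\frac{r-1}{2r}}\qquad(a\ge0).
\end{equation}
For $r=2$ this is the conjecture for the class $[2^{n/2}]$.

\section{Reduction to a sum over ribbon paths}\label{sec:reduction}

From here to Section~\ref{sec:end} the integer $r\ge2$ is fixed, and all constants depend only on $r$. For a word $w=(s_1,\dots,s_b)$ of positive integers, a \emph{$w$-path from $\lambda$} is a chain $\lambda=\kappa_0\supset\kappa_1\supset\dots\supset\kappa_b=\nu$ in which $\kappa_{t-1}/\kappa_t$ is a ribbon of size $s_t$. Put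
\[T(\lambda;w)=\sum_{w\text{-paths}}\Bigl(\frac{d_\nu}{d_\lambda}\Bigr)^{1/r},\]
where $\nu$ is the end of the path. The empty word gives $T=1$, and for a one-letter word we write $T(\lambda;s)$. Cutting a path after the prefix $w$ of a concatenation $ww'$ and writing $d_\nu/d_\lambda=(d_\kappa/d_\lambda)(d_\nu/d_\kappa)$ gives
\begin{equation}\label{eq:compose}
T(\lambda;ww')=\sum_{w\text{-paths }\lambda\to\kappa}\Bigl(\frac{d_\kappa}{d_\lambda}\Bigr)^{1/r}T(\kappa;w')\le T(\lambda;w)\,\sup_\kappa T(\kappa;w').
\end{equation}

\begin{proposition}\label{prop:T}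
There is a constant $K=K(r)$ such that $T(\lambda;w)\le K$ for all partitions $\lambda$ and all words $w=(s_1\ge s_2\ge\dots\ge s_b)$ with all $s_t\ge r+1$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:T}]
Let $w$ list the parts of $\mu$ larger than $r$ in decreasing order, and let $a=m_r(\mu)$. Apply \eqref{eq:MN} to the letters of $w$ in turn. Every $w$-path ends at a partition $\nu$ of $ra$, so Theorem~\ref{thm:FL} and \eqref{eq:prefactor} give
\[|\chi_\lambda([\mu])|\le\sum_{w\text{-paths}}|\chi_\nu([r^a])|\le C'_r(1+a)^{\frac{r-1}{2r}}\sum_{w\text{-paths}}d_\nu^{1/r}\le C'_rK(1+a)^{\frac{r-1}{2r}}d_\lambda^{1/r}.\]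
Take $c_r=C'_rK$. The second inequality of the theorem follows from $1+a\le2n$ and $2^{\frac{r-1}{2r}}\le2$.
\end{proof}

The length of $w$ can be of order $n$, so a bound $T(\lambda;s)\le1+\eta$ for single letters is of no use: \eqref{eq:compose} would turn it into $(1+\eta)^b$. We need steps that cost nothing, with a bounded number of exceptions. The first example shows why a step should cost nothing, the second that this is not quite true and how to repair it.

\begin{example}[Hooks]\label{ex:hook}
Let $\lambda=(a+1,1^b)$, $n=a+b+1\ge2$. A standard filling is determined by the set of entries in the first row, so $d_\lambda=\binom{a+b}{a}$, and the ends of the row and of the column have corner probabilities $x=\frac a{a+b}$ and $1-x$. A ribbon containing the box $(1,1)$ is all of $\lambda$. So for $s<n$ the only possible $s$-ribbons are the last $s$ boxes of the row and the last $s$ boxes of the column. For the first,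
\[\frac{d_{\lambda\setminus h}}{d_\lambda}=\frac{\binom{a+b-s}{a-s}}{\binom{a+b}{a}}=\prod_{t=0}^{s-1}\frac{a-t}{a+b-t}\le x^s,\]
and by conjugation the ratio is at most $(1-x)^s$ for the second. Hence $T(\lambda;s)\le x^{s/r}+(1-x)^{s/r}\le1$ for $r\le s<n$, while $T(\lambda;n)=d_\lambda^{-1/r}\le1$. Since $\lambda\setminus h$ is again a hook or empty, Proposition~\ref{prop:T} holds for hooks with $K=1$.

An $s$-ribbon at a corner of probability $p$ thus has dimension ratio about $p^s$; its $r$-th root is $p^{s/r}\le p$; and the probabilities sum to $1$. For $s\ge r+1$ there is even a gain, since $x^{1+1/r}+(1-x)^{1+1/r}\le\max(x,1-x)^{1/r}$, and this is bounded away from $1$ unless one row or one column contains almost all boxes.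
\end{example}

\begin{example}[Two equal rows]\label{ex:tworows}
Let $r=2$, $\lambda=(m,m)$, and $w=(3,\dots,3)$ with $B$ letters; let $m\to\infty$ with $B$ fixed. The two beads are at $m+1$ and $m$. A path is determined by recording which bead moves at each step, so there are at most $2^B$ paths. If the beads move by $S_1$ and $S_2$ in total, $S_1+S_2=3B$, then \eqref{eq:beads} gives
\[\frac{d_\nu}{d_\lambda}=\frac{(2m-3B)!}{(2m)!}\cdot\frac{(m+1)!}{(m+1-S_1)!}\cdot\frac{m!}{(m-S_2)!}\cdot|1-S_1+S_2|\ \longrightarrow\ 8^{-B}\,|1-S_1+S_2| .\]
For $B=1$ the two ribbons have limiting ratios $2/8$ and $4/8$, so $T(\lambda;3)\to\frac12+\frac1{\sqrt2}>1$: a single step loses. The loss comes from the factor $|1-S_1+S_2|$, the change in the distance between the beads. This factor does not compound; it is at most $1+3B$ after $B$ steps. Therefore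
\[\limsup_{m\to\infty}T(\lambda;w)\le2^B\bigl(8^{-B}(1+3B)\bigr)^{1/2}=2^{-B/2}\sqrt{1+3B},\]
which is less than $1$ for $B\ge4$. A block of four steps costs nothing: the geometric gain seen in Example~\ref{ex:hook} beats a polynomial loss.
\end{example}

The proof of Proposition~\ref{prop:T} follows these examples. It fixes a small $\varepsilon>0$, calls $\lambda\vdash n$ spread if no row or column has $(1-\varepsilon)n$ or more boxes, and fixes a threshold $s_0$ for the ribbon size. There are three regimes.
\begin{itemize}
\item If $\lambda$ is not spread, no geometric gain is available ($T((n);s)=1$ for $s\le n$), but a direct computation gives $T(\lambda;s)\le1$ (Lemma~\ref{lem:concentrated}).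
\item If $\lambda$ is spread and $s\ge s_0$, the gain accumulates inside a single ribbon, and again $T(\lambda;s)\le1$ (Lemma~\ref{lem:long}).
\item If $\lambda$ is spread and the letters are less than $s_0$, a block of $B$ letters satisfies $T(\lambda;w)\le1$ (Lemma~\ref{lem:block}). Ribbons in the few long rows and columns are treated as in Example~\ref{ex:tworows}. All other ribbons lie near the main diagonal, and removing many boxes from there reduces the dimension at an arbitrarily fast exponential rate (Lemma~\ref{lem:small}).
\end{itemize}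

One device is used in the last two regimes. Let $T^*(\lambda;w)$ be defined like $T(\lambda;w)$, with the exponent $\frac1{r+1}$ in place of $\frac1r$; it also satisfies \eqref{eq:compose}. Put $\gamma=\frac1r-\frac1{r+1}=\frac1{r(r+1)}$. For any nonempty set $\mathcal P$ of $w$-paths from $\lambda$,
\begin{equation}\label{eq:interpolate}
\sum_{\mathcal P}\Bigl(\frac{d_\nu}{d_\lambda}\Bigr)^{1/r}\le\Bigl(\max_{\mathcal P}\frac{d_\nu}{d_\lambda}\Bigr)^{\gamma}\,T^*(\lambda;w),
\end{equation}
and in particular $T\le T^*$ by \eqref{eq:monotone}. A crude bound on $T^*$ takes care of the number of paths; it then suffices to show that each single ratio $d_\nu/d_\lambda$ is small.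

\section{Removing one box at a time}\label{sec:onebox}

By \eqref{eq:chain}, dimension ratios are products of corner probabilities of a shrinking diagram, so we need to know how these probabilities change when a box is removed. Let $\lambda\vdash n$, $\ell\ge\ell(\lambda)$, and $y_i=\lambda_i-i=\xi_i-\ell$; if $\lambda_i>0$, this is the content of the last box of row $i$. Removing a corner $u$ from row $i$ replaces $\xi_i$ by $\xi_i-1$, so \eqref{eq:beads} gives
\begin{equation}\label{eq:corner}
n\,p_\lambda(u)=(y_i+\ell)\prod_{j\ne i}\Bigl(1-\frac1{y_i-y_j}\Bigr).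
\end{equation}
If row $i$ does not end in a corner, the right side vanishes: either $i<\ell$ and $\lambda_i=\lambda_{i+1}$, so that $y_i-y_{i+1}=1$, or $i=\ell$ and $\lambda_\ell=0$, so that $y_\ell+\ell=0$.

\begin{lemma}\label{lem:onebox}
Let $\lambda\vdash n\ge2$, let $u$ be a corner of $\lambda$ and $v$ a corner of $\lambda\setminus u$.
\begin{itemize}
\item[(a)] If $v$ is a corner of $\lambda$, then $p_\lambda(v)\le p_{\lambda\setminus u}(v)\le2p_\lambda(v)$.
\item[(b)] If $v$ is not a corner of $\lambda$, then $p_{\lambda\setminus u}(v)\le p_\lambda(u)$.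
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u$ lie in row $i$ and $v$ in row $j$, and put $e=y_j-y_i=c(v)-c(u)$. Distinct corners differ in both row and column, in opposite directions, so $|e|\ge2$; and $n\ge3$. Removing $u$ replaces $y_i$ by $y_i-1$. In the formula \eqref{eq:corner} for $v$ this changes one factor, from $1-\frac1e$ to $1-\frac1{e+1}$. Thus
\[\frac{p_{\lambda\setminus u}(v)}{p_\lambda(v)}=\frac n{n-1}\cdot\frac{e^2}{e^2-1},\]
which lies between $1$ and $\frac32\cdot\frac43=2$.

(b) Every corner $v'\ne u$ of $\lambda$ is a corner of $\lambda\setminus u$, and by (a) its probability does not decrease. The new corners share what is left, which is $1-\sum_{v'\ne u}p_{\lambda\setminus u}(v')\le1-\sum_{v'\ne u}p_\lambda(v')=p_\lambda(u)$.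
\end{proof}

This makes the heuristic ``ratio about $p^s$'' of Example~\ref{ex:hook} rigorous up to a constant, for the first $r+1$ boxes of a ribbon. Put $C=2^{r/2}$.

\begin{lemma}\label{lem:crude}
For all $\lambda$ and all $s\ge r+1$ we have $T(\lambda;s)\le T^*(\lambda;s)\le Cs$. Consequently $T(\lambda;w)\le T^*(\lambda;w)\le(Cs_0)^b$ for every word $w$ of length $b$ with letters in $[r+1,s_0)$.
\end{lemma}

\begin{proof}
Let $h$ be an $s$-ribbon of $\lambda$, with boxes removed in the order $b_1,\dots,b_s$ as in \eqref{eq:chain}. Let $M_h$ be the maximum of $p_\lambda(u)$ over the corners $u$ of $\lambda$ that lie in $h$; the box $b_1$ is one of them. We claim that for $0\le t<s$ every corner $b$ of $\kappa_t$ lying in $h$ has $p_{\kappa_t}(b)\le2^tM_h$. For $t=0$ this is the definition. For $t\ge1$, either $b$ is a corner of $\kappa_{t-1}$, and Lemma~\ref{lem:onebox}(a) gives $p_{\kappa_t}(b)\le2p_{\kappa_{t-1}}(b)\le2^tM_h$, or it is not, and Lemma~\ref{lem:onebox}(b) gives $p_{\kappa_t}(b)\le p_{\kappa_{t-1}}(b_t)\le2^{t-1}M_h$.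

Since $s\ge r+1$, we can use the claim for the first $r+1$ factors of \eqref{eq:chain} and bound the others by $1$. This yields $d_{\lambda\setminus h}/d_\lambda\le2^{r(r+1)/2}M_h^{r+1}$. Taking $(r+1)$-th roots, bounding $M_h$ by the sum of $p_\lambda(u)$ over the corners in $h$, and recalling that a box lies in at most $s$ ribbons of size $s$,
\[T^*(\lambda;s)\le2^{r/2}\sum_hM_h\le2^{r/2}\sum_up_\lambda(u)\,\#\{h:u\in h\}\le Cs.\]
The statement for words follows from \eqref{eq:compose} for $T^*$.
\end{proof}

Lemma~\ref{lem:onebox} gives nothing when a corner has probability close to $1$, as in a rectangle, whose only corner has probability $1$. To see a decrease in dimension we must follow the removal of consecutive boxes along a row. Formula \eqref{eq:corner} expresses these probabilities as values of one rational function attached to $\lambda$,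
\[\omega_\lambda(z)=(z+\ell)\prod_{j=1}^\ell\Bigl(1-\frac1{z-y_j}\Bigr),\]
and the partial fraction expansion of this function converts a product, which is hard to bound, into an average. The $y_j$ are distinct, so all poles are simple. The residue at $y_i$ is minus the right side of \eqref{eq:corner}: it is $-np_\lambda(u)$ if row $i$ ends in a corner $u$, and $0$ otherwise. At infinity, $\omega_\lambda(z)=(z+\ell)(1-\ell/z+O(z^{-2}))=z+O(1/z)$. Hence
\begin{equation}\label{eq:partial}
\omega_\lambda(z)=z+\sum_{u\text{ corner of }\lambda}\frac{n\,p_\lambda(u)}{c(u)-z}.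
\end{equation}

\begin{lemma}\label{lem:row}
Let $\lambda\vdash n$, $m\ge1$, $\lambda_i-m\ge\lambda_{i+1}$ and $y=\lambda_i-i$. Remove the last $m$ boxes of row $i$ from right to left, and let $p_t$ be the corner probability of the box of content $y-t$ in the diagram from which it is removed. For $1\le t\le m-1$,
\[p_t\le\frac{n+t(y-t)}{(t+1)(n-t)}.\]
\end{lemma}

\begin{proof}
After $t$ removals the diagram has $n-t$ boxes, and its numbers $y_j$ are those of $\lambda$, except that $y_i=y$ is replaced by $y-t$. We have $y_j>y$ for $j<i$ and $y_j\le\lambda_i-m-(i+1)<y-t$ for $j>i$. So $y-t$ is none of the $y_j$, and \eqref{eq:corner} gives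
\[(n-t)\,p_t=(y-t+\ell)\prod_{j\ne i}\Bigl(1-\frac1{y-t-y_j}\Bigr)=\frac t{t+1}\,\omega_\lambda(y-t),\]
because the factor $j=i$ of $\omega_\lambda(y-t)$ is $1+\frac1t$. Evaluate \eqref{eq:partial} at $z=y-t$. Corners below row $i$ have $c(u)<y-t$ and contribute negative terms. The others have $c(u)\ge y$ and contribute at most $np_\lambda(u)/t$. So $\omega_\lambda(y-t)\le y-t+n/t$, and the lemma follows.
\end{proof}

The bound is roughly $\frac1{t+1}+\frac yn$, so the later boxes are improbable unless the row contains a positive fraction of all boxes. For $\lambda=(n)$ it is an equality: $n+t(n-1-t)=(t+1)(n-t)$. The case $t=1$ shows that two consecutive removals always reduce the dimension by a definite factor when no row or column is nearly everything.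

\begin{lemma}\label{lem:pair}
Let $0<\eta\le1$ and $\lambda\vdash n\ge2$ with $\lambda_1,\lambda_1'\le(1-\eta)n$. If $u$ is a corner of $\lambda$ and $v$ a corner of $\lambda\setminus u$, then $p_\lambda(u)\,p_{\lambda\setminus u}(v)\le1-\eta/2$.
\end{lemma}

\begin{proof}
Suppose first that $v$ is a corner of $\lambda$, and put $x=p_\lambda(u)$. Then $p_\lambda(v)\le1-x$, and by Lemma~\ref{lem:onebox}(a) the product is at most $2x(1-x)\le\frac12\le1-\eta/2$. Otherwise $v$ is the left or the upper neighbor of $u$, and by conjugation we may assume that it is the left one. With $u=(i,\lambda_i)$ this means $\lambda_{i+1}\le\lambda_i-2$. Lemma~\ref{lem:row} with $m=2$, $t=1$ and $y\le\lambda_1-1\le(1-\eta)n-1$ gives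
\[p_{\lambda\setminus u}(v)\le\frac{(2-\eta)n-2}{2(n-1)}=1-\frac{\eta n}{2(n-1)}\le1-\frac\eta2.\qedhere\]
\end{proof}

\section{Two cases in which one ribbon costs nothing}\label{sec:onestep}

Fix
\[\varepsilon=\bigl(2C(r+1)\bigr)^{-r}.\]
Then $\varepsilon^{1/r}\le\frac14$, so $\varepsilon\le\frac14$, and $s\,\varepsilon^{s/r-1}$ decreases in $s$, since passing from $s$ to $s+1$ multiplies it by $\frac{s+1}s\varepsilon^{1/r}\le\frac12$. At $s=r+1$ it equals $1/(2C)$. Thus
\begin{equation}\label{eq:eps}
2Cs\,\varepsilon^{s/r-1}\le1\qquad(s\ge r+1).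
\end{equation}
Call $\lambda\vdash n$ \emph{spread} if $\max(\lambda_1,\lambda_1')<(1-\varepsilon)n$.

Suppose that the first row contains all but a fraction $x\le\varepsilon$ of the boxes. The ribbon at the end of that row contributes nearly $1$ to $T(\lambda;s)$, namely at most $1-x$, so all other ribbons together must contribute at most $x$. They contribute $O(s\,x^{s/r})$, and this is smaller than $x$ precisely because $s>r$.

\begin{lemma}\label{lem:concentrated}
If $\lambda$ is not spread, then $T(\lambda;s)\le1$ for every $s\ge r+1$.
\end{lemma}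

\begin{proof}
By conjugation let $\lambda_1=n-k$ with $k\le\varepsilon n$, and let $\nu=(\lambda_2,\lambda_3,\dots)\vdash k$; we write $\lambda=(n-k,\nu)$. At most one $s$-ribbon of $\lambda$ meets row $1$, and the others are the $s$-ribbons of $\nu$. If $\nu$ has none, then $T(\lambda;s)\le1$ by \eqref{eq:monotone}. So assume that $\nu$ has an $s$-ribbon; then $s\le k\le n/4$. Put $x=k/n$.

The box $(1,j)$ has hook length $z_j+\nu'_j$ with $z_j=n-k-j+1$, and the hook lengths in the other rows are those of $\nu$. The hook length formula gives
\begin{equation}\label{eq:firstrow}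
d_\lambda=\frac{n!}{k!\,H_1(\lambda)}\,d_\nu,\qquad H_1(\lambda)=\prod_{j=1}^{n-k}(z_j+\nu_j')=(n-k)!\prod_{j\le\nu_1}\Bigl(1+\frac{\nu'_j}{n-k-j+1}\Bigr).
\end{equation}

\emph{The ribbon meeting row $1$.} Since $\lambda_1-s\ge n/2\ge k\ge\lambda_2$, the last $s$ boxes of row $1$ form a ribbon, and removing it leaves $(n-s-k,\nu)$. Apply \eqref{eq:firstrow} to both diagrams. Each factor of the last product increases when $n$ is replaced by $n-s$, so
\[\frac{d_{(n-s-k,\nu)}}{d_\lambda}\le\frac{(n-s)!}{n!}\cdot\frac{(n-k)!}{(n-k-s)!}=\prod_{t=0}^{s-1}\Bigl(1-\frac k{n-t}\Bigr)\le(1-x)^s.\]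

\emph{Ribbons $h$ of $\nu$.} Now $\lambda\setminus h=(n-k,\nu\setminus h)$ has $n-s$ boxes, $k-s$ of them below the first row, and the numbers $z_j$ are unchanged. By \eqref{eq:firstrow},
\[\frac{d_{\lambda\setminus h}}{d_\lambda}=\frac{(n-s)!}{n!}\cdot\frac{k!}{(k-s)!}\cdot\frac{d_{\nu\setminus h}}{d_\nu}\cdot\prod_{j\le\nu_1}\frac{z_j+\nu_j'}{z_j+(\nu\setminus h)'_j}.\]
The first two factors together equal $\prod_{t<s}\frac{k-t}{n-t}\le x^s$. Let $e_j=\nu'_j-(\nu\setminus h)'_j$, so that $\sum_je_j=s$. For $j\le\nu_1\le k$ we have $z_j>n-2k\ge n/2$, so the last product is at most $\prod_j(1+2e_j/n)\le e^{2s/n}\le e^{1/2}\le2$. Hence $d_{\lambda\setminus h}/d_\lambda\le2x^s\,d_{\nu\setminus h}/d_\nu$.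

Adding up, and using Lemma~\ref{lem:crude} for $\nu$, then $s/r>1$ and $x\le\varepsilon$, then \eqref{eq:eps},
\[T(\lambda;s)\le(1-x)^{s/r}+2x^{s/r}\,T(\nu;s)\le1-x+x\cdot2Cs\,\varepsilon^{s/r-1}\le1.\qedhere\]
\end{proof}

For spread diagrams, Lemma~\ref{lem:pair} makes the dimension ratio of a ribbon exponentially small in its size, and this outweighs the linear factor in Lemma~\ref{lem:crude} once the ribbon is long. A very long ribbon may destroy the hypothesis of Lemma~\ref{lem:pair} while it is being removed, so we use only its first $\lfloor\varepsilon n/2\rfloor$ boxes.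

\begin{lemma}\label{lem:long}
There are integers $s_0>r+1$ and $n_1$ such that $T(\lambda;s)\le1$ for all spread $\lambda\vdash n\ge n_1$ and all $s\ge s_0$.
\end{lemma}

\begin{proof}
We may assume that $\lambda$ has an $s$-ribbon $h$, so $s\le n$. Remove $h$ box by box and let $m=\min(s,\lfloor\varepsilon n/2\rfloor)$. While fewer than $m$ boxes have been removed, the current diagram $\kappa$ has $|\kappa|\ge(1-\frac\varepsilon2)n$, and so
\[\kappa_1,\kappa_1'\le(1-\varepsilon)n\le(1-\tfrac\varepsilon2)^2n\le(1-\tfrac\varepsilon2)|\kappa|.\]
Group the first $m$ factors of \eqref{eq:chain} into $\lfloor m/2\rfloor$ consecutive pairs, apply Lemma~\ref{lem:pair} with $\eta=\varepsilon/2$ to each pair, and bound all other factors by $1$. This gives $d_{\lambda\setminus h}/d_\lambda\le(1-\frac\varepsilon4)^{\lfloor m/2\rfloor}$, and by \eqref{eq:interpolate} and Lemma~\ref{lem:crude},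
\[T(\lambda;s)\le Cs\,(1-\tfrac\varepsilon4)^{\gamma\lfloor m/2\rfloor}.\]
If $s\le\varepsilon n/2$, then $m=s$ and the bound is a function of $s$ that tends to $0$; choose $s_0>r+1$ so that it is at most $1$ for $s\ge s_0$. If $s>\varepsilon n/2$, then $m=\lfloor\varepsilon n/2\rfloor$ and the bound is at most $Cn(1-\frac\varepsilon4)^{\gamma\lfloor m/2\rfloor}$, a function of $n$ that tends to $0$; choose $n_1$ so that it is at most $1$ for $n\ge n_1$.
\end{proof}

\section{Boxes of small content}\label{sec:small}

It remains to treat spread diagrams and letters in $[r+1,s_0)$. Lemma~\ref{lem:crude} loses a factor $Cs_0$ per letter, and the fixed rate $1-\varepsilon/4$ of Lemma~\ref{lem:pair} is too weak to compensate. We need a rate that can be made as small as we like. It is available for boxes close to the main diagonal. The reason is a dichotomy: a skew shape with $S$ boxes either has very many standard fillings, so that \eqref{eq:monotone} applies, or contains a row or column segment of length proportional to $S$, so that Lemma~\ref{lem:row} applies. The condition on contents is needed,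 as $d_{(n-S)}/d_{(n)}=1$ shows.

\begin{lemma}\label{lem:small}
For every $\rho\in(0,1)$ there are $\delta\in(0,1)$ and an integer $S_\rho$ with the following property. If $\nu\subset\lambda\vdash n$, $S=|\lambda/\nu|$ satisfies $S_\rho\le S\le n/2$, and all boxes of $\lambda/\nu$ have $|c|\le\delta n$, then $d_\nu/d_\lambda\le\rho^S$.
\end{lemma}

\begin{proof}
Put $\theta=\rho/e$, $\sigma=\rho^{2/\theta}<1$, $\delta=\sigma^2/4$, $t_0=\lceil4/\sigma^2\rceil$ and $S_\rho=\lceil4t_0/\theta\rceil$. Order the boxes of $\lambda/\nu$ by $(i,j)\le(i',j')$ if $i\le i'$ and $j\le j'$, and let $L$ be the largest number of boxes in a chain.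

\emph{Case $L\le\theta S$.} For $1\le g\le L$ let $A_g$ be the set of boxes for which the longest chain ending there has $g$ boxes. If $b<b'$, $b\in A_g$ and $b'\in A_{g'}$, then $g<g'$. So numbering first the boxes of $A_1$ in any order, then those of $A_2$ in any order, and so on, gives a standard filling. With $a_g=|A_g|$, the inequality $a!\ge(a/e)^a$ and the convexity of $x\log x$ give
\[f^{\lambda/\nu}\ge\prod_ga_g!\ge e^{-S}\prod_ga_g^{a_g}\ge e^{-S}\Bigl(\frac SL\Bigr)^S\ge(e\theta)^{-S}=\rho^{-S},\]
and $d_\nu/d_\lambda\le\rho^S$ by \eqref{eq:monotone}.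

\emph{Case $L>\theta S$.} Let $(i,j)\le(i',j')$ be the ends of a longest chain. Along a chain the sum of the coordinates increases, so $L\le(i'-i)+(j'-j)+1$, that is, $(i'-i+1)+(j'-j+1)>\theta S$. By conjugation assume $j'-j+1\ge\theta S/2$. The boxes $(i,j),\dots,(i,j')$ lie in $\lambda$ because $(i',j')$ does, and outside $\nu$ because $(i,j)$ does. So $m=\lambda_i-\nu_i$ satisfies $m\ge\theta S/2\ge2t_0$. To isolate this row let
\[\lambda^{(1)}=(\lambda_1,\dots,\lambda_{i-1},\lambda_i,\nu_{i+1},\nu_{i+2},\dots),\qquad\lambda^{(2)}=(\lambda_1,\dots,\lambda_{i-1},\nu_i,\nu_{i+1},\nu_{i+2},\dots).\]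
Then $\nu\subset\lambda^{(2)}\subset\lambda^{(1)}\subset\lambda$, so $d_\nu/d_\lambda\le d_{\lambda^{(2)}}/d_{\lambda^{(1)}}=p_0p_1\cdots p_{m-1}$ by \eqref{eq:monotone} and \eqref{eq:chain}, where the $p_t$ are those of Lemma~\ref{lem:row} for $\lambda^{(1)}$, row $i$ and this $m$. Here $y=\lambda_i-i\le\delta n$, being the content of a box of $\lambda/\nu$; $|\lambda^{(1)}|\le n$; and $|\lambda^{(1)}|-t\ge|\nu|\ge n/2$ for $t\le m$. Hence, for $t_0\le t\le m-1$,
\[p_t\le\frac{n+t\delta n}{(t+1)n/2}\le\frac2{t+1}+2\delta\le\sigma^2 .\]
Bounding the first $t_0$ factors by $1$, we get $d_\nu/d_\lambda\le\sigma^{2(m-t_0)}\le\sigma^m=\rho^{2m/\theta}\le\rho^S$.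
\end{proof}

\section{Blocks of short ribbons}\label{sec:block}

Boxes of content larger than $\delta n$ in absolute value lie in rows or columns longer than $\delta n$, and there are boundedly many of these. The next lemma handles ribbons confined to a bounded number of rows; it is the computation of Example~\ref{ex:tworows} in general.

\begin{lemma}\label{lem:rows}
Let $\kappa$ be a partition, $k\ge0$, and $w=(s_1,\dots,s_b)$ a word with $S=\sum_ts_t\le|\kappa|$. Put $a_i=\frac{\kappa_i+k}{|\kappa|-S+1}$. Then the sum over the $w$-paths from $\kappa$ all of whose ribbons lie in the first $k$ rows satisfies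
\[\sum\Bigl(\frac{d_\nu}{d_\kappa}\Bigr)^{1/r}\le(1+S)^{k^2/(2r)}\prod_{t=1}^b\ \sum_{i=1}^ka_i^{s_t/r}.\]
\end{lemma}

\begin{proof}
Take $\ell\ge\max(k,\ell(\kappa))$ beads at $\xi_i=\kappa_i+\ell-i$, and label the top $k$ beads by their initial ranks $1,\dots,k$. In the paths considered, each move takes a bead of rank at most $k$ to a position of rank at most $k$. So the labeled beads occupy the top $k$ ranks throughout (possibly overtaking one another), the other beads never move, and the path is determined by the sequence of labels of the moving beads. Let $S_i$ be the total displacement of bead $i$, that is, the sum of the letters assigned to label $i$. Then $\sum_iS_i=S$ and $\xi_i-S_i>\xi_j$ for $i\le k<j$. Apply \eqref{eq:beads} to $\kappa$ and $\nu$, and write $\frac{\xi_i!}{(\xi_i-S_i)!}$ and $\frac{\xi_i-S_i-\xi_j}{\xi_i-\xi_j}$ as products over unit steps: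
\[\frac{d_\nu}{d_\kappa}=\frac{|\nu|!}{|\kappa|!}\ \prod_{i\le k}\prod_{t=0}^{S_i-1}\Bigl[(\xi_i-t)\prod_{j>k}\Bigl(1-\frac1{\xi_i-t-\xi_j}\Bigr)\Bigr]\ \prod_{i<i'\le k}\frac{|\xi_i-\xi_{i'}-(S_i-S_{i'})|}{\xi_i-\xi_{i'}}.\]
We bound the three parts. First, $|\nu|!/|\kappa|!\le(|\kappa|-S+1)^{-S}$. In the last product there are at most $k^2/2$ factors, each at most $1+S$ because $|S_i-S_{i'}|\le S$ and $\xi_i-\xi_{i'}\ge1$. In the bracket put $x=\xi_i-t$; then $x\ge1$ and $x-1\ge\xi_i-S_i>\xi_j\ge\ell-j$ for $j>k$. The function $1-\frac1{x-y}$ is positive and decreasing in $y$ for $y<x-1$, so the bracket does not decrease if each $\xi_j$ is replaced by $\ell-j$, and then it telescopes: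
\[x\prod_{g=0}^{\ell-k-1}\frac{x-g-1}{x-g}=x-\ell+k\le\xi_i-\ell+k\le\kappa_i+k.\]
Altogether $d_\nu/d_\kappa\le(1+S)^{k^2/2}\prod_ia_i^{S_i}$. If the label sequence is $(i_1,\dots,i_b)$, then $\prod_ia_i^{S_i}=\prod_ta_{i_t}^{s_t}$. Taking $r$-th roots and summing over all label sequences gives the lemma.
\end{proof}

In a general path, ribbons in long rows, in long columns and near the diagonal are removed in an interleaved order, while Lemmas~\ref{lem:small} and \ref{lem:rows} each want an uninterrupted run of removals of one kind. We therefore reorder the path. This is legitimate if ribbons of different kinds never touch, and we ensure that by placing the threshold between long and short rows inside a gap, of width equal to the total size of the block, in the set of row and column lengths.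

\begin{lemma}\label{lem:block}
There are integers $B\ge1$ and $n_2$ such that $T(\lambda;w)\le1$ for all spread $\lambda\vdash n\ge n_2$ and all words $w$ of length $B$ with letters in $[r+1,s_0)$.
\end{lemma}

\begin{proof}
\emph{Constants.} Choose, in this order: $\zeta=\frac\varepsilon{4r}$; $\rho\in(0,1)$ with $Cs_0\,\rho^{1/r}\le\zeta$; $\delta$ and $S_\rho$ from Lemma~\ref{lem:small}; $M=(Cs_0/\zeta)^{S_\rho}$; an integer $B\ge1$ with
\begin{equation}\label{eq:B}
(1+s_0B)^{4/(r\delta^2)}\,M\,(1-\zeta)^B\le1;
\end{equation}
and $\hat S=s_0B$, which bounds the sum of the letters of $w$. ``For $n$ large'' means for $n$ above a bound that depends only on these constants; $n_2$ is the largest of the finitely many bounds that occur, and $n_2\ge2\hat S$.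

\emph{The gap.} At most $2/\delta$ rows and at most $2/\delta$ columns of $\lambda$ have length at least $\delta n/2$. Let $Q=\lfloor4/\delta\rfloor+1$. The $Q$ intervals $[\frac{\delta n}2+(q-1)\hat S,\frac{\delta n}2+q\hat S)$, $1\le q\le Q$, are disjoint, so one of them contains no $\lambda_i$ and no $\lambda_j'$. Let $\tau$ be its right end. Then $\tau-\hat S\ge\delta n/2$, and $\tau\le\delta n$ for $n$ large. Let rows $1,\dots,k$ and columns $1,\dots,k'$ be those of length at least $\tau$. Then $k,k'\le2/\delta$, and all other rows and columns have length less than $\tau-\hat S$.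

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\fill[gray!40] (8,0) rectangle (9,-0.4); \fill[gray!40] (6.7,-0.4) rectangle (7.5,-0.8);
\fill[gray!40] (0,-5.9) rectangle (0.4,-6.6);
\fill[gray!40] (2.6,-0.8) rectangle (3,-1.6); \fill[gray!40] (1.4,-2) rectangle (2.2,-2.4);
\draw (0,0)--(9,0)--(9,-0.4)--(7.5,-0.4)--(7.5,-0.8)--(3,-0.8)--(3,-1.6)--(2.2,-1.6)--(2.2,-2.4)--(1.2,-2.4)--(1.2,-3)--(0.4,-3)--(0.4,-6.6)--(0,-6.6)--cycle;
\draw[dashed] (4,0.2)--(4,-4)--(-0.2,-4); \draw[dashed] (5.5,0.2)--(5.5,-5.5)--(-0.2,-5.5);
\node[above] at (4,0.2) {\small $\tau-\hat S$}; \node[above] at (5.5,0.2) {\small $\tau$};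
\node at (8.3,-0.9) {$R$}; \node at (0.9,-6.2) {$C$}; \node at (2.9,-2.3) {$O$};
\end{tikzpicture}
\caption{A diagram in which no row or column ends between the two dashed lines, which are at distance $\hat S$. If at most $\hat S$ boxes are removed (shaded), those removed from the long rows ($R$), from the long columns ($C$) and from the rest ($O$) are never adjacent to one another.}\label{fig:types}
\end{figure}

\emph{Types.} Consider a $w$-path $\lambda=\kappa_0\supset\dots\supset\kappa_B=\nu$. A box $(i,j)$ of $\lambda/\nu$ has type $R$ if $i\le k$, type $C$ if $j\le k'$, and type $O$ otherwise (Figure~\ref{fig:types}).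
\begin{itemize}
\item An $R$-box has $j>\nu_i\ge\lambda_i-\hat S\ge\tau-\hat S$. By conjugation a $C$-box has $i>\tau-\hat S\ge\delta n/2$.
\item An $R$-box has $i\le2/\delta$ and a $C$-box has $i>\delta n/2$, which is at least $2/\delta+1$ for $n$ large. So no box has both types, and no $R$-box is adjacent to a $C$-box.
\item An $R$-box and an $O$-box that are adjacent would be $(k,j)$ and $(k+1,j)$, with $j>\tau-\hat S$ and $j\le\lambda_{k+1}<\tau-\hat S$, which is impossible. By conjugation no $C$-box is adjacent to an $O$-box.
\end{itemize}
Thus adjacent boxes of $\lambda/\nu$ have the same type, and each ribbon of the path, being connected, has a single type. This assigns a type to each letter of $w$; let $w_O,w_C,w_R$ be the subwords of letters of each type.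

\emph{Reordering.} Call a set of boxes of $\lambda$ \emph{upper} if with each box it contains its right and lower neighbors in $\lambda$. The upper sets are the complements in $\lambda$ of subdiagrams, and unions of upper sets are upper. Let $O_t,C_t,R_t$ be the sets of boxes of $\lambda/\kappa_t$ of each type. If $x\in O_t$, a right or lower neighbor of $x$ in $\lambda$ lies in the upper set $\lambda/\kappa_t$ and has the same type as $x$; so $O_t$ is upper, and the same argument applies to $C_t$ and $R_t$. Therefore $\lambda\setminus O_t$, $\lambda\setminus(O_B\cup C_t)$ and $\lambda\setminus(O_B\cup C_B\cup R_t)$ are diagrams for all $t$. This means that the $O$-ribbons, in their order, form a $w_O$-path from $\lambda$ to $\pi=\lambda\setminus O_B$; the $C$-ribbons form a $w_C$-path from $\pi$ to $\kappa=\pi\setminus C_B$; and the $R$-ribbons form a $w_R$-path from $\kappa$ to $\nu$. The types of the letters and these three paths determine the set of boxes removed at each step, hence the original path. Therefore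
\begin{equation}\label{eq:decoupled}
T(\lambda;w)\le\sum_{\text{types}}\ \sum_{\lambda\to\pi}\Bigl(\frac{d_\pi}{d_\lambda}\Bigr)^{1/r}\sum_{\pi\to\kappa}\Bigl(\frac{d_\kappa}{d_\pi}\Bigr)^{1/r}\sum_{\kappa\to\nu}\Bigl(\frac{d_\nu}{d_\kappa}\Bigr)^{1/r},
\end{equation}
where the outer sum is over the $3^B$ assignments of types to the letters, and the inner sums are over $w_O$-paths whose ribbons avoid the first $k$ rows and the first $k'$ columns, $w_C$-paths whose ribbons lie in the first $k'$ columns, and $w_R$-paths whose ribbons lie in the first $k$ rows. We bound each inner sum uniformly in its starting diagram.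

\emph{Long rows and columns.} Let
\[a_i=\frac{\lambda_i+k}{n-\hat S}\ \ (i\le k),\qquad a'_j=\frac{\lambda'_j+k'}{n-\hat S}\ \ (j\le k'),\qquad A_R=\sum_{i\le k}a_i^{1+1/r},\qquad A_C=\sum_{j\le k'}(a'_j)^{1+1/r}.\]
Because $\lambda$ is spread, all $a_i$ and $a'_j$ are at most $a^*=\frac{(1-\varepsilon)n+2/\delta}{n-\hat S}$, and $a^*\le1$ for $n$ large. Then $a_i^{s/r}\le a_i^{1+1/r}$ for every letter $s\ge r+1$. Apply Lemma~\ref{lem:rows} to $\kappa$ and $w_R$; since $\kappa_i\le\lambda_i$ and $|\nu|\ge n-\hat S$, the numbers in that lemma are at most the present $a_i$. So the last sum in \eqref{eq:decoupled} is at most $(1+\hat S)^{k^2/(2r)}A_R^{|w_R|}$, where $|\cdot|$ is the length of a word. The lemma applied to $\pi'$ and $w_C$ bounds the middle sum by $(1+\hat S)^{k'^2/(2r)}A_C^{|w_C|}$. The first $k$ rows and the first $k'$ columns have at most $kk'$ boxes in common, so $\sum_{i\le k}\lambda_i+\sum_{j\le k'}\lambda'_j\le n+kk'$, and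
\[A_R+A_C\le(a^*)^{1/r}\,\frac{n+kk'+k^2+k'^2}{n-\hat S}\le(a^*)^{1/r}\,\frac{n+12/\delta^2}{n-\hat S}.\]
The right side does not depend on $\lambda$ and tends to $(1-\varepsilon)^{1/r}\le1-\varepsilon/r=1-4\zeta$. So $A_R+A_C\le1-2\zeta$ for $n$ large.

\emph{The rest.} Let $m=|w_O|$, and let $S_O\ge(r+1)m$ be the sum of the letters of $w_O$. A box $(i,j)\in\lambda$ with $i>k$ and $j>k'$ has $j\le\lambda_i<\delta n$ and $i\le\lambda'_j<\delta n$, so its content is less than $\delta n$ in absolute value. If $m\ge S_\rho$, then $S_\rho\le S_O\le n/2$ and Lemma~\ref{lem:small} gives $d_\pi/d_\lambda\le\rho^{S_O}\le\rho^{(r+1)m}$ for each path in the first inner sum. By \eqref{eq:interpolate} and Lemma~\ref{lem:crude}, and since $\gamma(r+1)=1/r$, this sum is at most $\rho^{m/r}(Cs_0)^m\le\zeta^m$. If $m<S_\rho$, Lemma~\ref{lem:crude} alone bounds it by $(Cs_0)^m=(Cs_0/\zeta)^m\zeta^m\le M\zeta^m$. In both cases it is at most $M\zeta^m$.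

\emph{Conclusion.} We have $(k^2+k'^2)/(2r)\le4/(r\delta^2)$, and the sum of $\zeta^{|w_O|}A_C^{|w_C|}A_R^{|w_R|}$ over all assignments of types is $(\zeta+A_C+A_R)^B\le(1-\zeta)^B$. By \eqref{eq:decoupled} and \eqref{eq:B},
\[T(\lambda;w)\le(1+\hat S)^{4/(r\delta^2)}M(1-\zeta)^B\le1.\qedhere\]
\end{proof}

\section{The sum over paths is bounded}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:T}]
Let $N=\max(n_1,n_2,1)$ and $K=N^N(Cs_0)^B$. We show that $T(\lambda;w)\le K$ for all $\lambda$ and all decreasing words $w=(s_1,\dots,s_b)$ with letters at least $r+1$, by induction on $b$. For $b=0$ we have $T=1\le K$. Let $b\ge1$.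

If $|\lambda|<N$, there is no path unless $b\le|\lambda|$, each step offers at most $|\lambda|$ ribbons, and each term of $T$ is at most $1$. So $T(\lambda;w)\le N^N\le K$.

If $|\lambda|\ge N$ and either $\lambda$ is not spread or $s_1\ge s_0$, then $T(\lambda;s_1)\le1$ by Lemma~\ref{lem:concentrated} or Lemma~\ref{lem:long}. By \eqref{eq:compose} and the induction hypothesis for $(s_2,\dots,s_b)$, we get $T(\lambda;w)\le K$.

If $|\lambda|\ge N$, $\lambda$ is spread and $s_1<s_0$, then all letters lie in $[r+1,s_0)$ because $w$ is decreasing. For $b<B$, Lemma~\ref{lem:crude} gives $T(\lambda;w)\le(Cs_0)^b\le K$. For $b\ge B$, Lemma~\ref{lem:block} gives $T(\lambda;(s_1,\dots,s_B))\le1$, and \eqref{eq:compose} with the induction hypothesis for $(s_{B+1},\dots,s_b)$ gives $T(\lambda;w)\le K$.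
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. The decreasing order of $w$ was used only in the last case, to guarantee that a short letter is followed by short letters; the freedom to choose the order in \eqref{eq:MN} makes it available. The hypothesis $s_t\ge r+1$ entered three times: in Lemma~\ref{lem:crude}, which needs $r+1$ boxes per ribbon; in Lemma~\ref{lem:concentrated}, through $s/r>1$; and in the bound $A_R+A_C\le1-2\zeta$. It cannot be weakened to $s_t\ge r$. For $w=(r,\dots,r)$ with $n/r$ letters, Lemma~\ref{lem:signs} below gives $T(\lambda;w)=|\chi_\lambda([r^{n/r}])|\,d_\lambda^{-1/r}$, which is unbounded by Theorem~\ref{thm:sharp}.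

\section{Cycle lengths divisible by $r$}\label{sec:divisible}

For $\lambda\vdash ra$ let $P_r(\lambda)$ be the number of $(r,\dots,r)$-paths from $\lambda$ to $\emptyset$. Both remaining results rest on the absence of cancellation in \eqref{eq:MN} for the class $[r^a]$.

\begin{lemma}\label{lem:signs}
For $\lambda\vdash ra$, $|\chi_\lambda([r^a])|=P_r(\lambda)$.
\end{lemma}

\begin{proof}
By \eqref{eq:MN}, $\chi_\lambda([r^a])$ is the sum over these paths of the product of the signs $(-1)^{\mathrm{ht}(h)}$, so it suffices to show that all paths have the same sign. Fix $\ell\ge\ell(\lambda)$ and label the $\ell$ beads. A move over $g$ beads changes the order of the labels by a cycle of length $g+1$, whose sign is $(-1)^g=(-1)^{\mathrm{ht}(h)}$. So the sign of a path is the sign of the permutation taking the initial order of the labels to their final order. Each move is by $r$ to an empty position, so each bead stays in its residue class modulo $r$, and beads in the same class keep their relative order. The final set of positions is $\{0,\dots,\ell-1\}$. Hence the final position of every label,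 and with it the permutation, is the same for all paths.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $L=n/r$, a multiple of $r$, and $\lambda=(L^r)$. With $\ell=r$ the beads are at $L,L+1,\dots,L+r-1$, one in each residue class modulo $r$, so they never obstruct one another. A path to $\emptyset$ moves the bead at $L+i$ to $i$ in $L/r$ steps, and the steps of the $r$ beads may be interleaved arbitrarily. By Lemma~\ref{lem:signs} and Stirling's formula,
\[|\chi_\lambda([r^L])|=\frac{L!}{((L/r)!)^r}\sim r^{r/2}(2\pi)^{\frac{1-r}2}\;r^L\,L^{\frac{1-r}2}.\]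
In \eqref{eq:beads} the product of differences is $\prod_{i=0}^{r-1}i!$, and $(L+i)!\sim L!\,L^i$. So
\[d_\lambda=(rL)!\prod_{i=0}^{r-1}\frac{i!}{(L+i)!}\sim\Bigl(\prod_{i=0}^{r-1}i!\Bigr)\frac{(rL)!}{(L!)^r}\,L^{-\frac{r(r-1)}2}\sim\Bigl(\prod_{i=0}^{r-1}i!\Bigr)r^{1/2}(2\pi)^{\frac{1-r}2}\;r^{rL}\,L^{\frac{1-r^2}2}.\]
In the quotient $|\chi_\lambda([r^L])|/d_\lambda^{1/r}$ the factors $r^L$ cancel, and the exponent of $L$ is $\frac{1-r}2+\frac{r^2-1}{2r}=\frac{r-1}{2r}$. The quotient is therefore asymptotic to a positive constant times $L^{\frac{r-1}{2r}}$, and $L=n/r$. For $r=2$ the exponent is $1/4$.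
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:divisible}]
We first show that the removal of an $rm$-ribbon can be carried out as $m$ successive removals of $r$-ribbons with the same end result. The removal moves a bead from $x$ to the empty position $x-rm$. Let $z_1>\dots>z_p$ be the occupied positions congruent to $x$ modulo $r$ strictly between $x-rm$ and $x$, and put $z_0=x$, $z_{p+1}=x-rm$. For $g=p,p-1,\dots,0$ in this order, move the bead at $z_g$ down to $z_{g+1}$ in steps of $r$. Each step lands on an empty position, since the positions of this class strictly between $z_{g+1}$ and $z_g$ are empty and $z_{g+1}$ is empty or has just been vacated. In the end $x$ is empty, $z_1,\dots,z_{p+1}$ are occupied, and the number of steps is $(z_0-z_{p+1})/r=m$.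

Let $w=(\mu_1,\mu_2,\dots)$. Applying this to each ribbon turns every $w$-path from $\lambda$ to $\emptyset$ into an $(r,\dots,r)$-path. The map is injective, because the diagrams of the original path reappear after $\mu_1/r$, $(\mu_1+\mu_2)/r,\dots$ steps. By \eqref{eq:MN}, $|\chi_\lambda([\mu])|$ is at most the number of $w$-paths from $\lambda$ to $\emptyset$, hence at most $P_r(\lambda)=|\chi_\lambda([r^{n/r}])|$ by Lemma~\ref{lem:signs}. The second inequality is Theorem~\ref{thm:FL}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FL}
S. Fomin, N. Lulov, \emph{On the number of rim hook tableaux}, J. Math. Sci. 87 (1997) 4118--4123.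

\bibitem{RM}
\emph{Rapidly mixing random walks and bounds on characters of the symmetric group},
\texttt{http://emis.muni.cz/\allowbreak journals/\allowbreak JACO/\allowbreak Volume16\_2/\allowbreak n31670r4v2646w34.fulltext.pdf}.

\end{thebibliography}
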